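\title{The non-archimedean Hahn--Banach property does not force countable type}

\begin{abstract}
Over a complete non-archimedean field, every locally convex space of countable type has the Hahn--Banach property: continuous functionals on subspaces extend, with an arbitrarily small loss in the dominating seminorm. We show in ZFC that the converse fails over a suitable field that is not spherically complete: there are such a field and a Banach space over it that has the Hahn--Banach property and is not of countable type. The fields are subfields of a Hahn field in which the radii at which nested balls intersect are prescribed. If $2^{\aleph_0}\ge\aleph_2$, the space is $c_0(\omega_1)$; under the continuum hypothesis it is built by transfinite recursion. We also determine when $c_0(I)$ has the property over one of these fields, and we treat separable fields under Martin's axiom.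
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K$ is a field that is complete with respect to a non-trivial non-archimedean absolute value $|\cdot|$, so that $|a+b|\le\max\{|a|,|b|\}$ for all $a,b\in\mathbb K$. For $b\in\mathbb K$ and $r>0$ let $B(b,r)=\{x\in\mathbb K:|x-b|\le r\}$. Every point of a ball is a center of it, so two balls that meet are nested. The field $\mathbb K$ is \emph{spherically complete} if every decreasing sequence of closed balls has non-empty intersection. Completeness gives this when the radii tend to $0$; spherical completeness asks for it also when they do not.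

A \emph{seminorm} on a $\mathbb K$-vector space $E$ is a map $p:E\to[0,\infty)$ with $p(\lambda x)=|\lambda|p(x)$ and $p(x+y)\le\max\{p(x),p(y)\}$. A \emph{locally convex space} over $\mathbb K$ is a $\mathbb K$-vector space whose topology is defined by a family of seminorms that separates points. For a seminorm $p$ let $E_p$ be the normed space $E/\ker p$ with the norm $\bar p(x+\ker p)=p(x)$. A locally convex space $E$ is \emph{of countable type} if for every continuous seminorm $p$ the space $E_p$ contains a countable subset whose linear span is dense. This is the substitute for separability that does not depend on the size of $\mathbb K$: the line $\mathbb K$ is always of countable type. The basic example is $c_0(I)$, the Banach space of all $x:I\to\mathbb K$ such that $\{i:|x(i)|\ge\varepsilon\}$ is finite for each $\varepsilon>0$, with the supremum norm. The span $c_{00}(I)$ of the unit vectors $e_i$ is dense and has dimension $|I|$. If $I$ is uncountable, $c_0(I)$ is not of countable type, because countably many vectors have a countable joint support $J$, and $e_i$ has distance $1$ from their span when $i\notin J$.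

\begin{definition}\label{def:HB}
A locally convex space $E$ has \emph{property} (HB) if the following holds. For every subspace $D$ of $E$, every continuous linear functional $f$ on $D$ extends to a continuous linear functional $g$ on $E$; moreover, for every $c>1$ and every continuous seminorm $p$ on $E$ with $|f|\le p|_D$ there is such an extension with $|g|\le cp$.
\end{definition}

Two facts are known. If $\mathbb K$ is spherically complete, every locally convex space over $\mathbb K$ has (HB). Over any $\mathbb K$, every locally convex space of countable type has (HB). Both are recovered in Remark~\ref{rem:known}. The following question is posed in \cite{intro}.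

\begin{quote}
\textbf{Question.} Is it true, for every field $\mathbb K$ that is not spherically complete and every locally convex space $E$ over $\mathbb K$ with property (HB), that $E$ is of countable type?
\end{quote}

One would guess that the answer is yes. To extend a functional to one more vector is to find a point in a nested family of balls of $\mathbb K$. Without spherical completeness the intersection may be empty, already for a two-dimensional space (Example~\ref{ex:plane}); this is why Definition~\ref{def:HB} allows a factor $c>1$. The point exists once the radii are enlarged by a factor $1+\varepsilon$. Countably many such factors can be chosen with product below $c$, and uncountably many cannot, since infinitely many of them exceed some fixed $1+1/n$. Large spaces do fail badly: over a field that is not spherically complete, $\ell^\infty/c_0$ has no non-zero continuous functional, and $c_0(I)$ fails (HB) for large $I$ (Proposition~\ref{prop:linfty}). Nevertheless the answer is no.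

\begin{theorem}[ZFC]\label{thm:main}
There are a non-spherically complete field $\mathbb K$ and a normed space $E$ over $\mathbb K$ which has \textup{(HB)} but is not of countable type. The space $E$ may be taken to be a Banach space.
\end{theorem}

The guess overlooks that a field which is not spherically complete need not fail at every radius. Call $r>0$ good if nested balls whose radii decrease to $r$ always intersect. A functional bounded by $Mp$ extends \emph{without loss} to a new vector at $p$-distance $s$ as soon as $Ms$ is good (Section~\ref{sec:step}). So the allowance $c$ can be spent once, on the choice of $M$, provided that a single $M$ makes $Ms$ good for all distances $s$ met along a transfinite basis. Section~\ref{sec:fields} constructs fields with a prescribed set of good radii. There are then two ways to find $M$. If $2^{\aleph_0}\ge\aleph_2$, the set of good radii can be made so large that any $\aleph_1$ distances are served by one $M$, and $E=c_0(\omega_1)$ works (Section~\ref{sec:large}). If $2^{\aleph_0}=\aleph_1$, this is impossible, and we build instead a space in which, for each continuous seminorm,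 all distances from some point on are the same number (Section~\ref{sec:CH}). The two cases are exhaustive; Section~\ref{sec:conclusion} combines them. Section~\ref{sec:complements} contains complements that are not needed for Theorem~\ref{thm:main}.

\section{Extending a functional one vector at a time}\label{sec:step}

\subsection{Conventions}

We work in ZFC and write $\mathfrak c=2^{\aleph_0}$; CH is the statement $\mathfrak c=\aleph_1$. An ordinal is the set of smaller ordinals. An infinite cardinal $\lambda$ is \emph{regular} if every subset of $\lambda$ of size less than $\lambda$ is bounded in $\lambda$; the cardinals $\aleph_1$ and $\aleph_2$ are regular. Dimension means algebraic dimension. For a seminorm $p$ and a subspace $H$ put $\operatorname{dist}_p(x,H)=\inf_{h\in H}p(x-h)$, and call $H$ \emph{$p$-dense} if this vanishes for all $x$. We use four elementary facts.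

\begin{enumerate}
\item[(F1)] If $p(x)<p(y)$, then $p(x+y)=p(y)$. Indeed $p(x+y)\le p(y)\le\max\{p(x+y),p(x)\}$.
\item[(F2)] The function $\operatorname{dist}_p(\cdot,H)$ is a seminorm, it is at most $p$, and it vanishes on $H$.
\item[(F3)] Let $u,p$ be seminorms with $u\le1$ on $\{p\le\delta\}$, and fix $\pi\in\mathbb K$ with $|\pi|>1$. Then $u\le(|\pi|/\delta)\,p$. If $p(x)=0$, all multiples of $x$ lie in $\{p\le\delta\}$, so $u(x)=0$; otherwise choose $n\in\mathbb Z$ with $\delta/|\pi|<|\pi|^np(x)\le\delta$, so that $u(x)\le|\pi|^{-n}<|\pi|p(x)/\delta$. Consequently a continuous functional $f$ on a subspace $D$ of a locally convex space $E$ satisfies $|f|\le p|_D$ for some continuous seminorm $p$ on $E$, and a continuous seminorm on a normed space is at most $C\|\cdot\|$ for some $C$. In particular a normed space is of countable type if and only if it has a countable subset with dense span.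
\item[(F4)] If $G$ is a $p$-dense subspace of $F$ and $g$ is linear on $G$ with $|g|\le Mp$, then $g$ extends to $F$ with $|g|\le Mp$: put $g(x)=\lim g(d_n)$ for any $d_n\in G$ with $p(x-d_n)\to0$. The limit exists because $\mathbb K$ is complete.
\end{enumerate}

\subsection{Reduction to a single vector}

Property (HB) quantifies over all subspaces $D$. Since it also quantifies over all continuous seminorms, the kernel of $f$ can be absorbed into the seminorm, and only lines remain.

\begin{lemma}\label{lem:point}
A locally convex space $E$ has \textup{(HB)} if and only if for every continuous seminorm $p$, every $a\in E$ with $p(a)>0$ and every $c>1$ there is a linear $g:E\to\mathbb K$ with $g(a)=1$ and $|g|\le c\,p/p(a)$.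
\end{lemma}

\begin{proof}
If $E$ has (HB), apply it to $D=\mathbb Ka$, the functional $\lambda a\mapsto\lambda$ and the seminorm $p/p(a)$.

Conversely, let $f$ be a continuous functional on $D$. By (F3) it suffices to treat given $p$ and $c$ with $|f|\le p|_D$, and we may assume $f\ne0$. Let $D_0=\ker f$, choose $a\in D$ with $f(a)=1$, and put $p_1=\operatorname{dist}_p(\cdot,D_0)$. This is a seminorm with $p_1\le p$, hence continuous. For $d\in D_0$ we have $1=|f(a-d)|\le p(a-d)$, so $p_1(a)\ge1$. Take $g$ with $g(a)=1$ and $|g|\le c\,p_1/p_1(a)\le c\,p_1\le c\,p$. Since $p_1$ vanishes on $D_0$, so does $g$, and $D=\mathbb Ka+D_0$ gives $g|_D=f$.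
\end{proof}

\subsection{One step with loss}

Let $p$ be a seminorm on a $\mathbb K$-vector space, $H$ a subspace, $x\notin H$, and $g$ a linear functional on $H$ with $|g|\le Mp$. Let $M'\ge M$. The extension of $g$ to $H+\mathbb Kx$ with $g(x)=\lambda$ satisfies $|g|\le M'p$ if and only if
\begin{equation}\label{eq:step}
|\lambda-g(d)|\le M'p(x-d)\qquad\text{for all }d\in H,
\end{equation}
because every vector of $(H+\mathbb Kx)\setminus H$ is a scalar multiple of some $x-d$. For $d,d'\in H$,
\begin{equation}\label{eq:nested}
|g(d)-g(d')|\le Mp(d-d')\le M\max\{p(x-d),p(x-d')\}.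
\end{equation}
So for $M'=M$ the balls in \eqref{eq:step} are nested, and the infimum of their radii is $Ms$, where $s=\operatorname{dist}_p(x,H)$.

\begin{lemma}\label{lem:loss}
In this situation, for every $M'>M$ the functional $g$ extends to $H+\mathbb Kx$ with $|g|\le M'p$.
\end{lemma}

\begin{proof}
If $s=0$, use (F4). If $s>0$, choose $d_0\in H$ with $Mp(x-d_0)\le M's$ and put $\lambda=g(d_0)$. By \eqref{eq:nested}, $|\lambda-g(d)|\le\max\{M's,Mp(x-d)\}\le M'p(x-d)$ for all $d\in H$.
\end{proof}

\begin{lemma}\label{lem:countable}
Let $p$ be a seminorm on a space $F$ with a $p$-dense subspace of countable dimension, let $a\in F$ with $p(a)>0$, and let $c>1$. Then there is a linear $g:F\to\mathbb K$ with $g(a)=1$ and $|g|\le c\,p/p(a)$.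
\end{lemma}

\begin{proof}
Adding $a$ to the dense subspace, we obtain a $p$-dense subspace $G$ with a finite or countable basis $x_0=a,x_1,x_2,\dots$. Fix $1/p(a)=M_0<M_1<M_2<\dots<c/p(a)$. The functional $\lambda a\mapsto\lambda$ is bounded by $M_0p$. By Lemma~\ref{lem:loss} it extends successively to $\operatorname{span}(x_0,\dots,x_n)$ with bound $M_np$, hence to $G$ with bound $c\,p/p(a)$, and to $F$ by (F4).
\end{proof}

\subsection{Good radii and steps without loss}

An uncountable recursion needs steps with $M'=M$. Only the limit $Ms$ of the radii matters for such a step, so we localize spherical completeness at one radius.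

\begin{definition}\label{def:good}
A real number $r>0$ is a \emph{good radius} of $\mathbb K$ if, whenever $b_n\in\mathbb K$, $r_1\ge r_2\ge\dots\to r$ and $|b_m-b_n|\le r_n$ for $m\ge n$, there is $b\in\mathbb K$ with $|b-b_n|\le r_n$ for all $n$. Otherwise $r$ is \emph{bad}, and sequences $(b_n),(r_n)$ for which no $b$ exists are a \emph{hole of radius $r$}.
\end{definition}

In a hole of radius $r$ we have $r_n>r$ for all $n$: if $r_n=r$, then $b=b_n$ would do.

\begin{lemma}\label{lem:hole}
The field $\mathbb K$ is spherically complete if and only if every $r>0$ is a good radius.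
\end{lemma}

\begin{proof}
The balls $B(b_n,r_n)$ of Definition~\ref{def:good} decrease, which gives one direction. Conversely, let $B(b_n,r_n)$ be decreasing balls with empty intersection. If $r_{n+1}>r_n$, then $B(b_{n+1},r_{n+1})\supset B(b_{n+1},r_n)=B(b_n,r_n)$, so the two balls coincide and $r_{n+1}$ may be replaced by $r_n$. Doing this for $n=1,2,\dots$ in turn, we may assume that $(r_n)$ is nonincreasing. Its limit $r$ is positive because $\mathbb K$ is complete, and we have a hole of radius $r$.
\end{proof}

\begin{lemma}\label{lem:noloss}
Let $p$ be a seminorm on a $\mathbb K$-vector space, $H$ a subspace, $x\notin H$, $g$ linear on $H$ with $|g|\le Mp$, and $s=\operatorname{dist}_p(x,H)$. If $s=0$, or $s$ is attained, or $Ms$ is a good radius, then $g$ extends to $H+\mathbb Kx$ with $|g|\le Mp$.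
\end{lemma}

\begin{proof}
The case $s=0$ is (F4). If $s=p(x-d_*)$ with $d_*\in H$, then $\lambda=g(d_*)$ satisfies \eqref{eq:step} with $M'=M$ by \eqref{eq:nested}, as $p(x-d)\ge s$. Now let $s$ not be attained and $Ms$ be good. Choose $d_n\in H$ with $p(x-d_n)$ nonincreasing and tending to $s$. By \eqref{eq:nested}, $|g(d_m)-g(d_n)|\le Mp(x-d_n)$ for $m\ge n$, so there is $\lambda$ with $|\lambda-g(d_n)|\le Mp(x-d_n)$ for all $n$. Given $d\in H$, we have $p(x-d)>s$, hence $p(x-d_n)\le p(x-d)$ for some $n$, and \eqref{eq:nested} gives $|\lambda-g(d)|\le\max\{|\lambda-g(d_n)|,|g(d_n)-g(d)|\}\le Mp(x-d)$.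
\end{proof}

\begin{proposition}\label{prop:transfinite}
Let $p$ be a seminorm on a space $G$ with a basis $(x_\xi)_{\xi<\kappa}$ indexed by an ordinal $\kappa$. Put $G_\xi=\operatorname{span}\{x_\zeta:\zeta<\xi\}$ and $s_\xi=\operatorname{dist}_p(x_\xi,G_\xi)$. Let $\delta\le\kappa$, and let $g$ be linear on $G_\delta$ with $|g|\le Mp$. If for every $\xi$ with $\delta\le\xi<\kappa$ either $s_\xi=0$ or $Ms_\xi$ is a good radius, then $g$ extends to $G$ with $|g|\le Mp$.
\end{proposition}

\begin{proof}
Extend by transfinite recursion: from $G_\xi$ to $G_{\xi+1}$ by Lemma~\ref{lem:noloss}, and to $G_\xi=\bigcup_{\zeta<\xi}G_\zeta$ at limits by taking the union. The bound $Mp$ never changes.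
\end{proof}

\begin{remark}\label{rem:known}
The two known facts follow from Lemma~\ref{lem:point}. If $E$ is of countable type, lifting a countable set from $E_p$ gives a $p$-dense subspace of countable dimension, and Lemma~\ref{lem:countable} applies. If $\mathbb K$ is spherically complete, apply Lemma~\ref{lem:hole} and Proposition~\ref{prop:transfinite} to a basis of $E$ with $x_0=a$, with $\delta=1$ and $M=1/p(a)$.
\end{remark}

The hypothesis on $Ms$ in Lemma~\ref{lem:noloss} cannot be dropped. To see this we adjoin to a normed space a common point of a decreasing sequence of balls. The same construction is the successor step in Section~\ref{sec:CH}.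

\begin{lemma}\label{lem:center}
Let $(H,\|\cdot\|)$ be a normed space, $d_n\in H$, and $\rho_0\ge\rho_1\ge\dots\to\rho>0$ with $\|d_{n+1}-d_n\|\le\rho_n$. Then
\[
\|f+\kappa x\|=\inf_n\max\{|\kappa|\rho_n,\|f+\kappa d_n\|\}\qquad(f\in H,\ \kappa\in\mathbb K)
\]
is a norm on $H\oplus\mathbb Kx$ that extends the norm of $H$. It satisfies $\|x-d_n\|\le\rho_n$ for all $n$ and $\|x-d\|\ge\rho$ for all $d\in H$, so the distance from $x$ to $H$ is $\rho$.
\end{lemma}

\begin{proof}
Let $N_n(f+\kappa x)$ be the maximum on the right. Each $N_n$ is a seminorm, and $N_{n+1}\le N_n$ because $\|f+\kappa d_{n+1}\|\le\max\{\|f+\kappa d_n\|,|\kappa|\rho_n\}$. The infimum is therefore a pointwise limit of seminorms, hence a seminorm. It equals $\|f\|$ for $\kappa=0$ and is at least $|\kappa|\rho$, so it is a norm and $\|x-d\|\ge\rho$. Finally $\|x-d_n\|\le N_n(x-d_n)=\rho_n$.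
\end{proof}

\begin{example}\label{ex:plane}
Let $(b_n),(r_n)$ be a hole of radius $r$. Let $H=\mathbb Ke$ with $\|\lambda e\|=|\lambda|$, let $g(\lambda e)=\lambda$, and adjoin $x$ by Lemma~\ref{lem:center} with $d_n=b_ne$ and $\rho_n=r_n$. Here $M=1$ and $s=r$. An extension with $|g|\le\|\cdot\|$ would satisfy $|g(x)-b_n|\le\|x-d_n\|\le r_n$ for all $n$, which is impossible. Dividing the norm by a constant $M$ gives the same obstruction with bound $M$ and distance $s=r/M$.
\end{example}

\section{Fields with prescribed good radii}\label{sec:fields}

In a field of generalized power series a ball prescribes the coefficients below a given exponent, and a decreasing sequence of balls prescribes them below the limit exponent $\gamma$. The series so prescribed may have support accumulating at $\gamma$. We therefore control the good radii by deciding where supports are allowed to accumulate.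

Recall the Hahn field. A set $S\subset\mathbb Q$ is \emph{well-ordered} if every non-empty subset has a least element; equivalently, every sequence in $S$ has a nondecreasing subsequence. If $S,S'$ are well-ordered, so are $S\cup S'$ and $S+S'$, and every $q\in\mathbb Q$ has only finitely many representations $q=s+s'$ with $s\in S$, $s'\in S'$. For a field $k$, the Hahn field $k((T^{\mathbb Q}))$ consists of the formal series $a=\sum_{q\in\mathbb Q}a_qT^q$ with $a_q\in k$ and well-ordered support $\operatorname{supp}a=\{q:a_q\ne0\}$; addition is coefficientwise, and $(aa')_q=\sum_{s+s'=q}a_sa'_{s'}$ is a finite sum. With $v(a)=\min\operatorname{supp}a$ and $v(0)=\infty$, the function $|a|=e^{-v(a)}$ is a non-archimedean absolute value. The coefficient $a_{v(a)}$ is the \emph{leading coefficient} of $a\ne0$. For every real $\gamma$,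
\begin{equation}\label{eq:agree}
|a-a'|\le e^{-\gamma}\iff a_q=a'_q\text{ for all }q<\gamma .
\end{equation}

For well-ordered $S\subset\mathbb Q$ let $\operatorname{acc}(S)\subset\mathbb R$ be its set of accumulation points in $\mathbb R$. Let $A\subset\mathbb R$ satisfy
\begin{equation}\label{eq:A}
A\ne\emptyset,\qquad A+A\subset A,\qquad A+\mathbb Q\subset A,\qquad 0\notin A .
\end{equation}
Such a set is a union of cosets of $\mathbb Q$, hence dense in $\mathbb R$, and it is disjoint from $\mathbb Q$. Put
\[
\mathbb K(k,A)=\{a\in k((T^{\mathbb Q})):\operatorname{acc}(\operatorname{supp}a)\subset A\}.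
\]

\begin{proposition}\label{prop:field}
Let $A$ satisfy \eqref{eq:A}. Then $\mathbb K=\mathbb K(k,A)$ is a complete valued field with $|\mathbb K^\times|=e^{\mathbb Q}$. Its good radii are exactly the numbers $e^{-\gamma}$ with $\gamma\in A$. In particular the radius $1$ is bad, and $\mathbb K$ is not spherically complete.
\end{proposition}

\begin{proof}
\emph{Ring.} Series with finite support lie in $\mathbb K$; this includes $k$ and all $T^q$, which gives the value group. Let $a,a'\in\mathbb K$ have supports $S,S'$. Since $\operatorname{acc}(S\cup S')=\operatorname{acc}(S)\cup\operatorname{acc}(S')$, we have $a\pm a'\in\mathbb K$. Let $\gamma\in\operatorname{acc}(S+S')$ be the limit of distinct points $s_n+s'_n$. Passing to a subsequence, we may assume that $(s_n)$ and $(s'_n)$ are nondecreasing. Both are bounded below and their sum converges, so both converge, say to $\sigma$ and $\sigma'$. Each sequence is either eventually constant, with rational limit, or has its limit in $\operatorname{acc}(S)$ or $\operatorname{acc}(S')$, hence in $A$. They are not both eventually constant, since the sums are distinct. So $\gamma=\sigma+\sigma'\in(A+A)\cup(A+\mathbb Q)\subset A$,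 and $aa'\in\mathbb K$ because $\operatorname{supp}(aa')\subset S+S'$.

\emph{Gluing.} Let $b_n\in\mathbb K$ and let $\gamma_1\le\gamma_2\le\dots$ be reals with limit $\gamma\in\mathbb R\cup\{\infty\}$ and $|b_m-b_n|\le e^{-\gamma_n}$ for $m\ge n$. By \eqref{eq:agree}, for $q<\gamma_n$ the coefficient of $b_m$ at $T^q$ does not depend on $m\ge n$. Let $b$ have this eventual coefficient at each $q<\gamma$ and coefficient $0$ at each $q\ge\gamma$. Then $b$ agrees with $b_n$ on $(-\infty,\gamma_n)$. A non-empty subset of $\operatorname{supp}b$ meets some $(-\infty,\gamma_n)$, where it lies in $\operatorname{supp}b_n$, so it has a least element. An accumulation point of $\operatorname{supp}b$ is either $\gamma$ or less than some $\gamma_n$, and in the second case it lies in $\operatorname{acc}(\operatorname{supp}b_n)\subset A$. Hence $b\in\mathbb K$ if $\gamma=\infty$ or $\gamma\in A$, and $|b-b_n|\le e^{-\gamma_n}$ for all $n$ by \eqref{eq:agree}.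

For $\gamma\in A$ this says that $e^{-\gamma}$ is good. For $\gamma=\infty$ it says that $\mathbb K$ is complete, since a Cauchy sequence admits such $\gamma_n\to\infty$.

\emph{Field.} A non-zero $a\in\mathbb K$ is $cT^q(1-b)$ with $c\in k^\times$, $q=v(a)$, $b\in\mathbb K$ and $|b|<1$. By completeness $\sum_{n\ge0}b^n$ converges in $\mathbb K$, and it is the inverse of $1-b$.

\emph{Bad radii.} Let $\gamma\notin A$, choose rationals $q_1<q_2<\dots\to\gamma$, and put $b_n=\sum_{i\le n}T^{q_i}$ and $r_n=e^{-q_{n+1}}$. Then $|b_m-b_n|\le r_n$ for $m\ge n$. If $|b-b_n|\le r_n$ for all $n$, then by \eqref{eq:agree} $b$ has coefficient $1$ at every $q_n$, so $\gamma\in\operatorname{acc}(\operatorname{supp}b)$ and $b\notin\mathbb K$. Thus $e^{-\gamma}$ is bad. Take $\gamma=0$ and use Lemma~\ref{lem:hole}.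
\end{proof}

The condition $A+A\subset A$ is forced when $k$ has characteristic $0$: if $s_n$ and $s'_n$ increase strictly to $\gamma,\gamma'\in A$, the product of $\sum T^{s_n}$ and $\sum T^{s'_n}$ has a positive integer coefficient at each $s_n+s'_n$, so its support accumulates at $\gamma+\gamma'$. This is the real constraint on the construction: together with $0\notin A$ it implies that $A$ never contains both $\gamma$ and $-\gamma$.

The next example shows the mechanism in a single step: in one and the same space, with one and the same distance, extension without loss succeeds or fails according to the constant $M$.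

\begin{example}\label{ex:M}
Let $\mathbb K=\mathbb K(k,A)$ and $\rho_n=1+2^{-n}$. Let $H$ have basis $e_0,e_1,\dots$ and norm $\|\sum\lambda_ne_n\|=\max|\lambda_n|\rho_n$. Put $d_n=e_0+\dots+e_{n-1}$ and adjoin $x$ by Lemma~\ref{lem:center}; then $s=1$. Let $M=e^{-\mu}$. Choose rationals $q_0<q_1<\dots\to\mu$ with $q_n\ge\mu-\ln\rho_n$, and let $g(e_n)=T^{q_n}$. Then $|g(e_n)|\le M\rho_n$, so $|g|\le M\|\cdot\|$ on $H$. An extension with the same bound satisfies $|g(x)-\sum_{i<n}T^{q_i}|\le M\rho_n$ for all $n$; since $-\ln(M\rho_n)\to\mu$, \eqref{eq:agree} shows that $g(x)$ has coefficient $1$ at every $q_i$. If $\mu\notin A$, for instance if $\mu$ is rational, no such $g(x)$ exists in $\mathbb K$. If $\mu\in A$, then $Ms$ is good, every functional bounded by $M\|\cdot\|$ extends by Lemma~\ref{lem:noloss}, and for this $g$ the gluing step above produces $g(x)=\sum_iT^{q_i}$. Both kinds of $M$ are dense in $(0,\infty)$.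
\end{example}

For many steps we need one constant for all of them. With $M=e^{-\mu}$, the hypothesis of Proposition~\ref{prop:transfinite} over $\mathbb K(k,A)$ reads
\begin{equation}\label{eq:translates}
\mu\in\bigcap_{\xi:\ s_\xi>0}\,(A+\ln s_\xi).
\end{equation}
The intersection is a union of cosets of $\mathbb Q$. If it is not empty, it is dense, and $M$ can be placed in any interval.

\begin{example}\label{ex:sqrt2}
Let $A_0=\{q+m\sqrt2:q\in\mathbb Q,\ m\in\mathbb Z,\ m\ge1\}$, which satisfies \eqref{eq:A} because $\sqrt2$ is irrational. The distances $s_1=1$ and $s_2=e^{5\sqrt2}$ are both bad radii, but $A_0\cap(A_0+5\sqrt2)=\{q+m\sqrt2:m\ge6\}$, so one $M$ serves both. Condition \eqref{eq:translates} can fail in two ways. For $s_1=1$ and $s_2=e^{\sqrt3}$ we have $A_0\cap(A_0+\sqrt3)=\emptyset$, since $\sqrt3\notin\mathbb Q+\mathbb Z\sqrt2$. For $s_m=e^{m\sqrt2}$, $m\ge1$, any finitely many translates meet, but $\bigcap_m(A_0+m\sqrt2)=\emptyset$.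
\end{example}

\section{The case $\mathfrak c\ge\aleph_2$}\label{sec:large}

Think of $A$ as the set of positive elements for a translation invariant comparison of reals, $x\succ y$ when $x-y\in A$. Then \eqref{eq:translates} asks for a strict upper bound of the numbers $\ln s_\xi$. Both failures in Example~\ref{ex:sqrt2} disappear if $A$ is pulled back from a totally ordered vector space in which all small sets are bounded above.

\begin{theorem}\label{thm:large}
Let $\lambda\le\mathfrak c$ be a regular uncountable cardinal. There is a non-spherically complete field $\mathbb K$ with $|\mathbb K|=\mathfrak c$ such that every locally convex space $E$ over $\mathbb K$, all of whose spaces $E_p$ have a dense subspace of algebraic dimension less than $\lambda$, has \textup{(HB)}.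
\end{theorem}

\begin{proof}
\emph{The field.} Let $V$ be the $\mathbb Q$-vector space with basis $(e_\xi)_{\xi<\lambda}$. Call $v\in V$ positive, $v>0$, if $v\ne0$ and its coefficient at the largest index in its support is positive. A sum of two positive elements is positive: if the largest indices differ, the larger one decides, and if they agree, the two coefficients add. Let $Y\subset V$ have size less than $\lambda$. The union of the finite supports of the elements of $Y$ has size less than $\lambda$ because $\lambda$ is uncountable, and it is bounded in $\lambda$ because $\lambda$ is regular. If $\eta<\lambda$ is larger than all its elements, then $e_\eta-v>0$ for all $v\in Y$.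

The dimension of $\mathbb R$ over $\mathbb Q$ is $\mathfrak c\ge\lambda$. Extend $1$ to a basis, send $\lambda$ of the other basis elements bijectively to the $e_\xi$, and send all remaining ones, including $1$, to $0$. This gives a surjective $\mathbb Q$-linear map $\ell:\mathbb R\to V$ with $\ell(\mathbb Q)=0$. The set $A=\{x\in\mathbb R:\ell(x)>0\}$ satisfies \eqref{eq:A}. Let $\mathbb K=\mathbb K(\mathbb Q,A)$, which is not spherically complete by Proposition~\ref{prop:field}. Its size is at most $|\mathbb Q^{\mathbb Q}|=\mathfrak c$ and at least $\mathfrak c$, since $\mathbb K$ contains all $\sum_{n\ge0}\epsilon_nT^n$ with $\epsilon_n\in\{0,1\}$.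

\emph{The functional.} Let $E$ be as in the statement and let $p,a,c$ be as in Lemma~\ref{lem:point}; rescaling $p$, we may assume $p(a)=1$. Lifting a basis of a dense subspace of $E_p$ and adding $a$, we obtain a $p$-dense subspace $G$ of $E$ with a basis $(x_\xi)_{\xi<\kappa}$, where $|\kappa|<\lambda$ and $x_0=a$. Let $G_\xi$ and $s_\xi$ be as in Proposition~\ref{prop:transfinite}. Choose $\eta<\lambda$ with $e_\eta-\ell(\ln s_\xi)>0$ for all $\xi$ with $s_\xi>0$. The set $\ell^{-1}(e_\eta)$ is a non-empty union of cosets of $\mathbb Q$, so it contains some $\mu\in(-\ln c,0)$. Put $M=e^{-\mu}\in(1,c)$. If $s_\xi>0$, then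
\[
\ell(-\ln(Ms_\xi))=\ell(\mu)-\ell(\ln s_\xi)=e_\eta-\ell(\ln s_\xi)>0,
\]
so $Ms_\xi$ is a good radius. The functional $\lambda'a\mapsto\lambda'$ on $G_1=\mathbb Ka$ is bounded by $p\le Mp$. By Proposition~\ref{prop:transfinite} it extends to $G$, and by (F4) to $E$, with $|g|\le Mp\le cp$. Lemma~\ref{lem:point} finishes the proof.
\end{proof}

\begin{corollary}\label{cor:large}
If $\mathfrak c\ge\aleph_2$ and $\mathbb K$ is the field of Theorem~\ref{thm:large} for $\lambda=\aleph_2$, then $c_0(\omega_1)$ has \textup{(HB)} and is not of countable type.
\end{corollary}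

\begin{proof}
By (F3) every continuous seminorm $p$ is dominated by a multiple of the norm, so $c_{00}(\omega_1)$, of dimension $\aleph_1<\aleph_2$, is $p$-dense. That $c_0(\omega_1)$ is not of countable type was shown in Section~\ref{sec:intro}.
\end{proof}

The bound $\lambda\le\mathfrak c$ is the limit of this method. For any $A$ with $0\notin A$ we have $\bigcap_{t\in\mathbb R}(A+t)=\emptyset$, since $\mu\notin A+\mu$. Under CH there are only $\aleph_1$ translates, so no $A$ serves all families of $\aleph_1$ distances, and Theorem~\ref{thm:large} applies only with $\lambda=\aleph_1$, where its hypothesis is countable type. The obstruction is not only one of method: under CH the space $c_0(\omega_1)$ fails (HB) over every non-spherically complete field of size at most $\mathfrak c$ (Corollary~\ref{cor:c0}).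

\section{The case $\mathfrak c=\aleph_1$}\label{sec:CH}

\begin{theorem}[CH]\label{thm:CH}
There are a non-spherically complete field $\mathbb K$ and a normed space $E$ over $\mathbb K$, not of countable type, with \textup{(HB)}.
\end{theorem}

\subsection{The plan}

The space $E$ has a basis $(x_\alpha)_{\alpha<\omega_1}$, and $x_\alpha$ has distance $1$ from the span $E_\alpha$ of its predecessors. We want every continuous seminorm $p$ to give the same value to $\operatorname{dist}_p(x_\alpha,E_\alpha)$ for all large $\alpha$; then \eqref{eq:translates} involves a single translate of $A$. Modulo a subspace of countable dimension, $p$ is bounded by $C_*\|\cdot\|$ with a best constant $C_*$, and this gives $\operatorname{dist}_p(x_\alpha,E_\alpha)\le C_*$. The work is in the lower bound. We let $x_\alpha$ be a common point of balls $B(d_n,\rho_n)$ of $E_\alpha$ with $\rho_n\downarrow1$. By (F1), $x_\alpha$ is far from $e\in E_\alpha$ as soon as some $d_n$ is at distance more than $C_*\rho_n$ from $e$. So $d_n$ should contain a summand on which $p$ is almost as large as $C_*$ allows. Three difficulties arise.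

First, $p$ is not known while $E$ is being built. Vectors on which $p$ is almost extremal form a sequence in $E$, and CH lets us list all sequences in order type $\omega_1$, so that each stage has to treat only countably many. Second, $e$ is not known either, and may approximate any given summand; we use more summands than the number of coordinates of $e$. Third, the summands of $d_n$ might cancel with respect to $p$. We prevent this by giving them coefficients that are transcendental over everything used before. This works if $p$ is, in a sense to be defined, rational over the earlier field; the point of the proof is that this rationality holds at some stage and then propagates.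

\subsection{Almost orthogonal families}

\begin{lemma}\label{lem:orth}
Let $q$ be a seminorm on a vector space over a non-archimedean valued field, let $f_1,\dots,f_N$ be vectors, $t_j\in(0,1]$ and $\sigma_j\ge q(f_j)$, and suppose $\operatorname{dist}_q(f_j,\operatorname{span}(f_i:i<j))\ge t_j\sigma_j$ for all $j$. Then for all scalars $\kappa_j$,
\[
q\Big(\sum_j\kappa_jf_j\Big)\ge t_1\cdots t_N\max_j|\kappa_j|\sigma_j .
\]
\end{lemma}

\begin{proof}
Let $s\in\operatorname{span}(f_i:i<j)$. Then $q(s+\kappa f_j)\ge t_j|\kappa|\sigma_j$ by hypothesis, and $q(s)\le\max\{q(s+\kappa f_j),|\kappa|\sigma_j\}\le t_j^{-1}q(s+\kappa f_j)$. So $q(s+\kappa f_j)\ge t_j\max\{q(s),|\kappa|\sigma_j\}$, and induction on $j$ gives the claim with $t_1\cdots t_j$ for the first $j$ terms.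
\end{proof}

A basis $(f_j)$ of a finite-dimensional space is \emph{$t$-orthogonal} for $q$ if $q(\sum\kappa_jf_j)\ge t\max|\kappa_j|q(f_j)$ for all scalars $\kappa_j$.

\begin{lemma}\label{lem:torth}
Let $q$ be a seminorm on a finite-dimensional space $W$ over a complete field, and let $0<t<1$. Then $W$ has a $t$-orthogonal basis for $q$.
\end{lemma}

\begin{proof}
Let $W'$ be a complement of $\ker q$, with basis $e_1,\dots,e_N$. Since $q(z+w)=q(w)$ for $z\in\ker q$, a basis of $\ker q$ together with a $t$-orthogonal basis of $W'$ is $t$-orthogonal. On $W'$ the seminorm $q$ is a norm. Fix $t'<1$ with $t'^N\ge t$, and let $S_j=\operatorname{span}(e_1,\dots,e_j)$. Suppose $f_i\in e_i+S_{i-1}$ are chosen for $i<j$ with $\operatorname{dist}_q(f_i,S_{i-1})\ge t'q(f_i)$. By Lemma~\ref{lem:orth}, a Cauchy sequence in $S_{j-1}$ has Cauchy coordinates with respect to $f_1,\dots,f_{j-1}$, so $S_{j-1}$ is complete, hence closed, and $\operatorname{dist}_q(e_j,S_{j-1})>0$. Choose $f_j\in e_j+S_{j-1}$ with $t'q(f_j)\le\operatorname{dist}_q(e_j,S_{j-1})=\operatorname{dist}_q(f_j,S_{j-1})$. Lemma~\ref{lem:orth} with $\sigma_j=q(f_j)$ shows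 that $f_1,\dots,f_N$ is $t$-orthogonal.
\end{proof}

\subsection{The field and rational seminorms}

Let $\theta_{\alpha,i,l}$ ($\alpha<\omega_1$, $i,l<\omega$) be algebraically independent over $\mathbb Q$, and put
\[
k=\mathbb Q(\theta_{\beta,i,l}:\beta<\omega_1,\ i,l<\omega),\qquad k_\alpha=\mathbb Q(\theta_{\beta,i,l}:\beta<\alpha,\ i,l<\omega).
\]
Let $A=A_0$ be the set of Example~\ref{ex:sqrt2}, and let $\mathbb K=\mathbb K(k,A)$ and $\mathbb K_\alpha=\mathbb K(k_\alpha,A)$ for $\alpha<\omega_1$. By Proposition~\ref{prop:field}, $\mathbb K$ is not spherically complete and the $\mathbb K_\alpha$ are an increasing chain of complete subfields. An element of $\mathbb K$ has countably many coefficients, each involving finitely many $\theta$'s, so $\mathbb K=\bigcup_{\alpha<\omega_1}\mathbb K_\alpha$. All $\theta_{\alpha,i,l}$ have absolute value $1$.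

Let $E$ be the $\mathbb K$-vector space with basis $(x_\alpha)_{\alpha<\omega_1}$. Put $E_\alpha=\operatorname{span}\{x_\beta:\beta<\alpha\}$, and $U_b=\operatorname{span}\{x_\beta:\beta\in b\}$ for finite $b\subset\omega_1$. A vector of $E$ is \emph{defined over $\mathbb K_\alpha$} if its coordinates lie in $\mathbb K_\alpha$. Let $E_\alpha^\flat$ be the set of vectors of $E_\alpha$ that are defined over $\mathbb K_\alpha$. The sets $E^\flat_\alpha$ increase with $\alpha$, and every countable subset of $E$ lies in one of them.

An \emph{$\alpha$-form} is a $k_\alpha$-linear map $\varphi:k\to k_\alpha$. An $\alpha$-form can be prescribed arbitrarily on a $k_\alpha$-linearly independent family in $k$: extend the family to a $k_\alpha$-basis. For an $\alpha$-form $\varphi$ let $\chi_\varphi(\sum a_qT^q)=\sum\varphi(a_q)T^q$. Supports can only shrink, so $\chi_\varphi$ maps $\mathbb K$ to $\mathbb K_\alpha$ and $|\chi_\varphi(a)|\le|a|$. It is additive, and $\chi_\varphi(aa')=a\chi_\varphi(a')$ for $a\in\mathbb K_\alpha$, because the coefficients of $aa'$ are finite sums $\sum a_sa'_{s'}$ with $a_s\in k_\alpha$. Let $\chi_\varphi$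 act on $E$ coordinatewise. Then $\chi_\varphi$ is additive, maps each $U_b$ into itself, and
\begin{equation}\label{eq:chi}
\chi_\varphi(\kappa y)=\chi_\varphi(\kappa)\,y\qquad\text{for }\kappa\in\mathbb K\text{ and }y\in E\text{ defined over }\mathbb K_\alpha .
\end{equation}

\begin{lemma}\label{lem:rational}
Let $q$ be a seminorm on $U_b$ and let $\alpha<\omega_1$. The following are equivalent.
\begin{enumerate}
\item[(i)] For each $t\in(0,1)$, the $\mathbb K$-space $U_b$ has a $t$-orthogonal basis of vectors defined over $\mathbb K_\alpha$.
\item[(ii)] $q(\chi_\varphi y)\le q(y)$ for all $y\in U_b$ and all $\alpha$-forms $\varphi$.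
\end{enumerate}
\end{lemma}

\begin{proof}
(i)$\Rightarrow$(ii). Let $(f_j)$ be a basis as in (i) and $y=\sum\kappa_jf_j$. By \eqref{eq:chi}, $\chi_\varphi y=\sum\chi_\varphi(\kappa_j)f_j$, so $q(\chi_\varphi y)\le\max|\chi_\varphi(\kappa_j)|q(f_j)\le\max|\kappa_j|q(f_j)\le t^{-1}q(y)$. Let $t\to1$.

(ii)$\Rightarrow$(i). The vectors of $U_b$ defined over $\mathbb K_\alpha$ form a vector space of dimension $|b|$ over the complete field $\mathbb K_\alpha$. By Lemma~\ref{lem:torth} it has a basis $(f_j)$ that is $t$-orthogonal for scalars in $\mathbb K_\alpha$. The coordinate matrix of $(f_j)$ is invertible, so $(f_j)$ is a $\mathbb K$-basis of $U_b$. Let $y=\sum\kappa_jf_j$ with $\kappa_j\in\mathbb K$, and let $|\kappa_{j_0}|q(f_{j_0})$ be maximal; we may assume that it is positive. Choose an $\alpha$-form $\varphi$ with value $1$ at the leading coefficient of $\kappa_{j_0}$. Then $|\chi_\varphi(\kappa_{j_0})|=|\kappa_{j_0}|$, and since all $\chi_\varphi(\kappa_j)$ lie in $\mathbb K_\alpha$,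
\[
q(y)\ge q(\chi_\varphi y)=q\Big(\sum\chi_\varphi(\kappa_j)f_j\Big)\ge t\,|\kappa_{j_0}|\,q(f_{j_0}).\qedhere
\]
\end{proof}

If these conditions hold, $q$ is \emph{$\alpha$-rational on $U_b$}. Form (ii) is the one we apply; form (i) shows how the notion depends on $\alpha$.

\begin{corollary}\label{cor:rational}
Let $q$ be a seminorm on $U_b$. If $q$ is $\alpha$-rational on $U_b$ and $\alpha\le\alpha'<\omega_1$, then $q$ is $\alpha'$-rational on $U_b$. There is always some $\gamma<\omega_1$ such that $q$ is $\gamma$-rational on $U_b$.
\end{corollary}

\begin{proof}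
The first statement is clear from (i), as $\mathbb K_\alpha\subset\mathbb K_{\alpha'}$. For the second, fix a $(1-\frac1n)$-orthogonal basis of $U_b$ for each $n\ge2$ by Lemma~\ref{lem:torth}. These countably many vectors are defined over some $\mathbb K_\gamma$.
\end{proof}

\begin{example}\label{ex:cancel}
Let $q$ be $\alpha$-rational on $U_b$, let $y_1,\dots,y_n\in U_b$ be defined over $\mathbb K_\alpha$, and let $\theta_1,\dots,\theta_n\in k$ be linearly independent over $k_\alpha$. Then $q(\sum\theta_iy_i)=\max q(y_i)$: an $\alpha$-form with $\varphi(\theta_{i_0})=1$ and $\varphi(\theta_i)=0$ for $i\ne i_0$ sends the sum to $y_{i_0}$ by \eqref{eq:chi}. Without rationality cancellation occurs. Let $\theta=\theta_{\alpha,0,0}$ and $q(\kappa_0x_0+\kappa_1x_1)=|\kappa_1-\theta\kappa_0|$. Then $q(x_0)=q(x_1)=1$ and $q(x_0+\theta x_1)=0$, although $1,\theta$ are independent over $k_\alpha$. This $q$ is not $\alpha$-rational; it is $(\alpha+1)$-rational, with the $1$-orthogonal basis $x_0+\theta x_1,\ x_1$.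
\end{example}

A seminorm $q$ on $E$ is \emph{rational at $\alpha$} if it is $\alpha$-rational on $U_b$ for every finite $b\subset\alpha$; equivalently, if $q(\chi_\varphi y)\le q(y)$ for all $y\in E_\alpha$ and all $\alpha$-forms $\varphi$.

\subsection{Construction of the norm}

\emph{The list.} This is the only place where CH is used. We have $|k|=\aleph_1$, so $|\mathbb K|\le\aleph_1^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\aleph_1$, then $|E|=\aleph_1$, and there are $\aleph_1^{\aleph_0}=\aleph_1$ sequences in $E$. Enumerate the sequences of non-zero vectors as $(V^j)_{1\le j<\omega_1}$, each occurring uncountably often. Let $W^j=V^j$ if all terms of $V^j$ lie in $E_j^\flat$, and let $W^j$ be the constant sequence $x_0$ otherwise. Write $W^j=(w^j_l)_{l<\omega}$. Then $w^j_l\in E^\flat_j\setminus\{0\}$, and every sequence of non-zero vectors equals some $W^j$, because it lies in some $E^\flat_\gamma$ and equals $V^j$ for some $j\ge\gamma$.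

\emph{The constants.} Let $\rho_n=1+2^{-n}$ and $L_i=\{i+3,\dots,2i+3\}$ for $n,i<\omega$. Then $|L_i|=i+1$, and
\begin{equation}\label{eq:gap}
(1-2^{-(i+3)})\rho_{i+1}\ge\rho_{i+2},
\end{equation}
since $2^{-(i+3)}\rho_{i+1}\le2^{-(i+2)}=\rho_{i+1}-\rho_{i+2}$.

\emph{The recursion.} We define norms on the $E_\alpha$, each extending the previous ones. Put $\|\kappa x_0\|=|\kappa|$ on $E_1$, and take unions at limit ordinals. Let $1\le\alpha<\omega_1$, and let the norm be given on $E_\alpha$. The set $\{j:1\le j\le\alpha\}$ is countable; choose a sequence $(j_i)_{i<\omega}$ in it that takes every value infinitely often. For $i<\omega$ and $l\in L_i$ choose, using that $e^{\mathbb Q}$ is dense in $(0,\infty)$, a rational $r$ such that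
\[
y_{i,l}=T^rw_l^{j_i}\in E_\alpha^\flat\qquad\text{satisfies}\qquad\rho_{i+1}<\|y_{i,l}\|\le\rho_i .
\]
Put
\[
d_n=d_n^\alpha=\sum_{i<n}\ \sum_{l\in L_i}\theta_{\alpha,i,l}\,y_{i,l}\in E_\alpha\qquad(n<\omega).
\]
The vectors $y_{i,l}$ are defined over $\mathbb K_\alpha$, and the $d_n$ are defined over $\mathbb K_{\alpha+1}$. Since $\|d_{n+1}-d_n\|\le\rho_n$, Lemma~\ref{lem:center} extends the norm to $E_{\alpha+1}=E_\alpha\oplus\mathbb Kx_\alpha$ with
\begin{equation}\label{eq:norm}
\|x_\alpha-d_n^\alpha\|\le\rho_n\quad(n<\omega),\qquad\|x_\alpha-d\|\ge1\quad(d\in E_\alpha).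
\end{equation}
This defines the normed space $E$. It is not of countable type: a countable subset lies in some $E_\gamma$ with $1\le\gamma<\omega_1$, and $x_\gamma$ has distance at least $1$ from $E_\gamma$.

\subsection{Distances for a continuous seminorm}

Let $p$ be a continuous seminorm on $E$, so $p\le C\|\cdot\|$ by (F3). The numbers
\[
C_\gamma=\sup_{x\ne0}\frac{\operatorname{dist}_p(x,E_\gamma)}{\|x\|}\in[0,C]\qquad(\gamma<\omega_1)
\]
do not increase with $\gamma$. Let $C_*$ be their infimum. Choosing $\gamma_n$ with $C_{\gamma_n}<C_*+1/n$ and $\gamma_0=\sup_{n\ge1}\gamma_n<\omega_1$, we get $C_\gamma=C_*$ for all $\gamma\ge\gamma_0$.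

\begin{proposition}\label{prop:distance}
If $C_*>0$, there is $\delta<\omega_1$ such that $\operatorname{dist}_p(x_\alpha,E_\alpha)=C_*$ for all $\alpha\ge\delta$.
\end{proposition}

Assume $C_*>0$ for the rest of this subsection. The seminorm $p$ itself need not be bounded by $C_*\|\cdot\|$, so we replace it by $q=\operatorname{dist}_p(\cdot,E_{\gamma_0})$. Then $q\le C_*\|\cdot\|$, and for $\gamma\ge\gamma_0$ we have $\operatorname{dist}_q(\cdot,E_\gamma)=\operatorname{dist}_p(\cdot,E_\gamma)$ because $E_\gamma+E_{\gamma_0}=E_\gamma$. Hence
\begin{equation}\label{eq:sup}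
\sup_{x\ne0}\frac{\operatorname{dist}_q(x,E_\gamma)}{\|x\|}=C_*\qquad(\gamma\ge\gamma_0).
\end{equation}
The first lemma provides vectors on which $q$ is almost extremal, even modulo a subspace of small dimension that is chosen afterwards.

\begin{lemma}\label{lem:test}
There is a sequence $(w_l)_{l<\omega}$ of non-zero vectors of $E$ with the following property. If $m\ge1$, $L\subset\{m,m+1,\dots\}$ is finite and $U$ is a subspace with $\dim U<|L|$, then $\operatorname{dist}_q(w_l,U)\ge(1-2^{-m})C_*\|w_l\|$ for some $l\in L$.
\end{lemma}

\begin{proof}
Put $\eta_l=2^{-l-1}$. Choose inductively $w_l\ne0$ with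
\[
\operatorname{dist}_q(w_l,\operatorname{span}(w_0,\dots,w_{l-1}))\ge(1-\eta_l)C_*\|w_l\|;
\]
this is possible by \eqref{eq:sup}, since the span lies in some $E_\gamma$ with $\gamma\ge\gamma_0$. Apply Lemma~\ref{lem:orth} to the vectors $w_l$, $l\in L$, in increasing order, with $t_l=1-\eta_l$ and $\sigma_l=C_*\|w_l\|\ge q(w_l)$. As $\prod_{l\in L}(1-\eta_l)\ge1-\sum_{l\ge m}\eta_l=1-2^{-m}$, we obtain
\begin{equation}\label{eq:test}
q\Big(\sum_{l\in L}\lambda_lw_l\Big)\ge(1-2^{-m})C_*\max_{l\in L}|\lambda_l|\|w_l\|.
\end{equation}
If the conclusion fails, pick $u_l\in U$ with $q(w_l-u_l)<(1-2^{-m})C_*\|w_l\|$ for each $l\in L$. Since $\dim U<|L|$, there is a non-trivial relation $\sum_{l\in L}\lambda_lu_l=0$. Then $q(\sum\lambda_lw_l)=q(\sum\lambda_l(w_l-u_l))<(1-2^{-m})C_*\max|\lambda_l|\|w_l\|$, contradicting \eqref{eq:test}.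
\end{proof}

Fix $j$ with $W^j=(w_l)_{l<\omega}$ and put $\delta_0=\max\{\gamma_0,j\}$. From stage $\delta_0$ on, the construction uses this sequence infinitely often at every stage. The next lemma is the heart of the proof.

\begin{lemma}\label{lem:key}
Let $\alpha\ge\delta_0$, let $q$ be rational at $\alpha$, and let $b\subset\alpha$ be finite. Then there is $n$, depending on $b$, such that
\begin{equation}\label{eq:key}
\operatorname{dist}_q(d^\alpha_n,U_b)>C_*\rho_n\ge q(x_\alpha-d_n^\alpha),
\end{equation}
and for this $n$,
\begin{equation}\label{eq:replace}
q(u+\kappa x_\alpha)=q(u+\kappa d^\alpha_n)\qquad(u\in U_b,\ \kappa\in\mathbb K).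
\end{equation}
\end{lemma}

\begin{proof}
The second inequality in \eqref{eq:key} holds for all $n$ by \eqref{eq:norm} and $q\le C_*\|\cdot\|$. Since $1\le j\le\alpha$, there is $i$ with $j_i=j$ and $|L_i|=i+1>|b|$. By Lemma~\ref{lem:test} with $m=i+3$, $L=L_i$ and $U=U_b$, after multiplication by the scalar $T^r$, and by \eqref{eq:gap}, there is $l\in L_i$ with
\[
\operatorname{dist}_q(y_{i,l},U_b)\ge(1-2^{-(i+3)})C_*\|y_{i,l}\|>(1-2^{-(i+3)})C_*\rho_{i+1}\ge C_*\rho_{i+2}.
\]
Let $n=i+2$. The elements $\theta_{\alpha,i',l'}$ are algebraically independent over $k_\alpha$, hence linearly independent, so there is an $\alpha$-form $\varphi$ with value $1$ at $\theta_{\alpha,i,l}$ and $0$ at all other $\theta_{\alpha,i',l'}$. By \eqref{eq:chi}, $\chi_\varphi(d_n)=y_{i,l}$. Let $u\in U_b$. Then $d_n-u\in E_\alpha$ and $\chi_\varphi(u)\in U_b$, so rationality at $\alpha$ gives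
\[
q(d_n-u)\ge q(\chi_\varphi(d_n-u))=q(y_{i,l}-\chi_\varphi(u))\ge\operatorname{dist}_q(y_{i,l},U_b).
\]
Taking the infimum over $u$ proves \eqref{eq:key}. For $\kappa\ne0$ write $\kappa^{-1}u+x_\alpha=(\kappa^{-1}u+d_n)+(x_\alpha-d_n)$; by \eqref{eq:key} the first summand has larger $q$-value than the second, and (F1) gives \eqref{eq:replace}. For $\kappa=0$ there is nothing to prove.
\end{proof}

The proof shows the role of the constants. The size $i+1$ of $L_i$ eventually exceeds $\dim U_b$. The indices in $L_i$ start late enough that the loss $2^{-(i+3)}$ fits into the gap between $\rho_{i+1}$ and $\rho_{i+2}$; this gap is the reason for letting $\rho_n$ decrease strictly.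

Lemma~\ref{lem:key} needs rationality at $\alpha$, and $q$ is arbitrary. A closure argument gives rationality at one stage. After that, \eqref{eq:replace} says that $q$ has no freedom left on $x_\alpha$: on $U_b\oplus\mathbb Kx_\alpha$ it is computed from a vector defined over $\mathbb K_{\alpha+1}$.

\begin{lemma}\label{lem:propagate}
There is $\delta\ge\delta_0$ such that $q$ is rational at every $\alpha$ with $\delta\le\alpha<\omega_1$.
\end{lemma}

\begin{proof}
For each finite $b\subset\omega_1$ fix $\gamma(b)<\omega_1$ such that $q$ is $\gamma(b)$-rational on $U_b$ (Corollary~\ref{cor:rational}). A countable ordinal has countably many finite subsets, so we can choose $\delta_0<\delta_1<\delta_2<\dots<\omega_1$ with $\gamma(b)\le\delta_{i+1}$ for all finite $b\subset\delta_i$. Let $\delta=\sup_i\delta_i<\omega_1$. A finite $b\subset\delta$ lies in some $\delta_i$, so $\gamma(b)\le\delta$, and $q$ is $\delta$-rational on $U_b$ by Corollary~\ref{cor:rational}. Thus $q$ is rational at $\delta$. We continue by induction on $\alpha$.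

Let $\alpha>\delta$ be a limit. A finite $b\subset\alpha$ lies in some $\alpha'$ with $\delta\le\alpha'<\alpha$. Then $q$ is $\alpha'$-rational, hence $\alpha$-rational, on $U_b$.

Let $q$ be rational at $\alpha\ge\delta$, and let $\varphi$ be an $(\alpha+1)$-form. By Corollary~\ref{cor:rational}, $q$ is $(\alpha+1)$-rational on $U_{b'}$ for every finite $b'\subset\alpha$, so $q(\chi_\varphi z)\le q(z)$ for all $z\in E_\alpha$. Let $y\in E_{\alpha+1}$, say $y=u+\kappa x_\alpha$ with $u\in U_b$ and $b\subset\alpha$ finite, and take $n$ from Lemma~\ref{lem:key}. We have $\chi_\varphi y=\chi_\varphi(u)+\chi_\varphi(\kappa)x_\alpha$ with $\chi_\varphi(u)\in U_b$, and $\chi_\varphi(\kappa)d_n=\chi_\varphi(\kappa d_n)$ by \eqref{eq:chi}, since $d_n$ is defined over $\mathbb K_{\alpha+1}$. Using \eqref{eq:replace} at the first and the last step,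
\[
q(\chi_\varphi y)=q(\chi_\varphi(u)+\chi_\varphi(\kappa)d_n)=q(\chi_\varphi(u+\kappa d_n))\le q(u+\kappa d_n)=q(y).
\]
So $q$ is rational at $\alpha+1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:distance}]
Let $\delta$ be as in Lemma~\ref{lem:propagate} and $\alpha\ge\delta$. Any $e\in E_\alpha$ lies in $U_b$ for some finite $b\subset\alpha$. With $n$ from Lemma~\ref{lem:key}, $q(x_\alpha-e)=q(d_n-e)>C_*\rho_n>C_*$. On the other hand $q(x_\alpha-d_n)\le C_*\rho_n$ for all $n$, and $\rho_n\to1$. Hence $\operatorname{dist}_q(x_\alpha,E_\alpha)=C_*$, and this equals $\operatorname{dist}_p(x_\alpha,E_\alpha)$ because $\alpha\ge\gamma_0$.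
\end{proof}

\subsection{The space $E$ has (HB)}

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
It remains to verify the condition of Lemma~\ref{lem:point}. Let $p,a,c$ be given, with $C_*$ and $\gamma_0$ as above. If $C_*=0$, then $E_{\gamma_0}$ is $p$-dense and of countable dimension, and Lemma~\ref{lem:countable} gives $g$.

Let $C_*>0$. Take $\delta$ from Proposition~\ref{prop:distance}, enlarged so that $a\in E_\delta$, and let $1<c_1<c$. Since $E_\delta$ has countable dimension, Lemma~\ref{lem:countable} gives $g$ on $E_\delta$ with $g(a)=1$ and $|g|\le c_1p/p(a)$. As $A$ is dense in $\mathbb R$, there is $M\in(c_1/p(a),c/p(a))$ with $-\ln(MC_*)\in A$, and $MC_*$ is a good radius by Proposition~\ref{prop:field}. All distances $\operatorname{dist}_p(x_\alpha,E_\alpha)$ with $\alpha\ge\delta$ equal $C_*$, so Proposition~\ref{prop:transfinite} extends $g$ to $E$ with $|g|\le Mp\le c\,p/p(a)$.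
\end{proof}

\section{Completion and proof of the main theorem}\label{sec:conclusion}

\begin{lemma}\label{lem:completion}
If a normed space $E$ has \textup{(HB)}, so does its completion $\hat E$.
\end{lemma}

\begin{proof}
Let $p,a,c$ on $\hat E$ be as in Lemma~\ref{lem:point}. By (F3), $E$ is $p$-dense in $\hat E$. Choose $a'\in E$ with $p(a-a')<p(a)/c$; then $p(a')=p(a)$ by (F1). Lemma~\ref{lem:point} gives $g$ on $E$ with $g(a')=1$ and $|g|\le c\,p/p(a)$, and $g$ extends to $\hat E$ with the same bound by (F4). Now $|g(a)-1|=|g(a-a')|\le c\,p(a-a')/p(a)<1$, so $|g(a)|=1$, and $g/g(a)$ has the required properties.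
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\mathfrak c\ge\aleph_2$, take the Banach space $c_0(\omega_1)$ of Corollary~\ref{cor:large}. Otherwise $\mathfrak c=\aleph_1$; let $E$ be the space constructed for Theorem~\ref{thm:CH}. Its completion has (HB) by Lemma~\ref{lem:completion}. A countable subset of $\hat E$ lies in the closure of a countable subset of $E$, hence, together with its span, in the closure of $E_\gamma$ for some $1\le\gamma<\omega_1$, and $x_\gamma$ has distance at least $1$ from this closure by \eqref{eq:norm}. So $\hat E$ is not of countable type.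
\end{proof}

\section{Complements}\label{sec:complements}

\subsection{Large spaces $c_0(I)$ fail (HB)}

Let $\ell^\infty$ be the Banach space of bounded sequences in $\mathbb K$ with the supremum norm, $c_0$ the closed subspace of null sequences, and $F=\ell^\infty/c_0$ with the quotient norm. As the quotient of a Banach space by a closed subspace, $F$ is a Banach space. If $|v(i)|\le s$ for all large $i$, the class of $v$ has norm at most $s$, because finitely many coordinates may be set to $0$. This allows one to sum in $F$ series whose terms do not tend to $0$, and a non-zero functional would carry such a sum to a point filling a hole of $\mathbb K$.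

\begin{proposition}\label{prop:linfty}
Let $\mathbb K$ be any non-spherically complete field. Then $(\ell^\infty/c_0)'=\{0\}$. Hence $c_0(I)$ fails \textup{(HB)} whenever $|I|\ge|\mathbb K|^{\aleph_0}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:hole} there is a hole $(b_n),(r_n)$, $n\ge0$, of some radius $r>0$; recall that $r_n>r$ for all $n$. Put $u_n=b_{n+1}-b_n$, so $|u_n|\le r_n$. Suppose that $g\ne0$ is a continuous functional on $F$, and let $N=\sup_{y\ne0}|g(y)|/\|y\|$, which is finite by (F3). Let $\varepsilon_k\in(0,1)$ decrease to $0$. Choose $y\in F$ with $|g(y)|>N(1-\varepsilon_k)\|y\|$ and put $y_k=y/g(y)$, so that $g(y_k)=1$ and $\|y_k\|<1/(N(1-\varepsilon_k))$. The numbers $s_k=r_k/(N(1-\varepsilon_k))$ are nonincreasing, and $\|u_ky_k\|<s_k$. By definition of the quotient norm, $u_ky_k$ has a representative $v_k\in\ell^\infty$ with $|v_k(i)|\le s_k$ for all $i$.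

Let $z(i)=\sum_{k\le i}v_k(i)$. Then $|z(i)|\le s_0$; let $y$ be the class of $z$. For $i\ge n$ we have $|z(i)-\sum_{k<n}v_k(i)|=|\sum_{n\le k\le i}v_k(i)|\le s_n$, so $\|y-\sum_{k<n}u_ky_k\|\le s_n$ and $|g(y)-\sum_{k<n}u_k|\le Ns_n$. Since $\sum_{k<n}u_k=b_n-b_0$, the element $b=g(y)+b_0$ satisfies $|b-b_n|\le r_n/(1-\varepsilon_n)$ for all $n$. Fix $n$. As $r_m/(1-\varepsilon_m)\to r<r_n$, for large $m$ we get $|b-b_n|\le\max\{|b-b_m|,|b_m-b_n|\}\le r_n$. So $b$ fills the hole, a contradiction.

Let $|I|\ge|\mathbb K|^{\aleph_0}\ge|F|$, and let $i\mapsto z_i$ map $I$ onto the unit ball of $F$. For $x\in c_0(I)$ the series $Sx=\sum_ix(i)z_i$ converges, because it has countably many non-zero terms, they tend to $0$, and $F$ is complete and non-archimedean. The map $S$ is linear, $\|Sx\|\le\|x\|$, and $S$ is onto since its image contains the unit ball. So $p=\|S\cdot\|$ is a continuous seminorm, and $p(a)>0$ for some $a$ since $F\ne0$. If $c_0(I)$ had (HB), Lemma~\ref{lem:point} would give $g$ with $g(a)=1$ and $|g|\le c\,p/p(a)$. This $g$ vanishes on $\ker S$, so $g=\tilde g\circ S$ with $|\tilde g|\le c\|\cdot\|/p(a)$ and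 $\tilde g\ne0$, contradicting the first part.
\end{proof}

\begin{corollary}\label{cor:c0}
If $\mathfrak c$ is regular and $\mathbb K$ is the field of Theorem~\ref{thm:large} for $\lambda=\mathfrak c$, then $c_0(I)$ has \textup{(HB)} if and only if $|I|<\mathfrak c$. Under \textup{CH}, $c_0(\omega_1)$ fails \textup{(HB)} over every non-spherically complete $\mathbb K$ with $|\mathbb K|\le\mathfrak c$.
\end{corollary}

\begin{proof}
If $|I|<\mathfrak c$, then $c_{00}(I)$ is $p$-dense for every continuous $p$ and Theorem~\ref{thm:large} applies. The other two statements follow from Proposition~\ref{prop:linfty}, as $|\mathbb K|\le\mathfrak c$ gives $|\mathbb K|^{\aleph_0}\le\mathfrak c$.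
\end{proof}

\subsection{Separable fields under Martin's axiom}

The fields used so far were built for the purpose. For a separable field, Martin's axiom replaces good radii: a generic functional is assembled from finite pieces, each of norm strictly below $c$, so that there is always room for one more step with loss.

We recall the terminology. In a partially ordered set of \emph{conditions}, two conditions are \emph{compatible} if they have a common extension. The order is \emph{ccc} if every family of pairwise incompatible conditions is countable. A set $\mathcal D$ of conditions is \emph{dense} if every condition has an extension in $\mathcal D$. A \emph{filter} is a non-empty set of conditions that contains every condition extended by one of its members and in which any two members have a common extension. For an infinite cardinal $\kappa$, $\mathrm{MA}_\kappa$ states that for every ccc order and every family of at most $\kappa$ dense sets there is a filter meeting all of them; $\mathrm{MA}$ states $\mathrm{MA}_\kappa$ for all $\kappa<\mathfrak c$. The \emph{$\Delta$-system lemma} states that an uncountable family of finite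 sets has an uncountable subfamily all of whose pairwise intersections equal one set $\Delta$.

For a prime number, written as a subscript, $\mathbb C_p$ is the completion of an algebraic closure of the $p$-adic field $\mathbb Q_p$. The algebraic numbers are a countable dense subset of it, and its value group is dense in $(0,\infty)$.

\begin{remark}\label{rem:Cp}
A field $\mathbb K$ with a countable dense subset $\{a_1,a_2,\dots\}$ and dense value group, such as $\mathbb C_p$, is not spherically complete. Fix $r_0>r_1>\dots\to r>0$. A ball $B(b,r_{n-1})$ contains the disjoint balls $B(b,r_n)$ and $B(b+t,r_n)$, where $r_n<|t|\le r_{n-1}$, and one of them misses $a_n$. This yields decreasing balls $B_n$ of radius $r_n$ with $a_n\notin B_n$. A common point $b$ would give $B(b,r)\subset\bigcap B_n$, an open set containing no $a_n$.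
\end{remark}

\begin{theorem}\label{thm:MA}
Assume $\mathrm{MA}_\kappa$, where $\kappa$ is an infinite cardinal, and let $\mathbb K$ have a countable dense subset. Then every locally convex space $E$ over $\mathbb K$ all of whose spaces $E_p$ have a dense subspace of dimension at most $\kappa$ has \textup{(HB)}. In particular, if $\kappa\ge\aleph_1$, then $c_0(\omega_1)$ over $\mathbb C_p$ has \textup{(HB)}.
\end{theorem}

\begin{proof}
\emph{Reduction.} By Lemma~\ref{lem:point} and (F4), passing to $E_p$ and rescaling the norm, it suffices to consider a normed space $F$ of dimension at most $\kappa$, a vector $a\in F$ with $\|a\|=1$ and $c>1$, and to find a linear $g$ on a dense subspace containing $a$ with $g(a)=1$ and $|g|\le c\|\cdot\|$. Go through a well-ordered basis of $F$ starting with $a$, and keep a vector exactly when it is not in the closure of the span of its kept predecessors. By induction every basis vector lies in the closure of the span of the kept ones, so we may replace $F$ by that span. Each kept vector other than $a$ has positive distance from the span of its predecessors; subtract from it an element of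 that span so that the norm becomes at most twice the distance, and multiply by a power of some $\pi$ with $|\pi|>1$ to make the norm at least $1$. The spans of initial segments do not change. So $F$ has a basis $(x_\alpha)_{\alpha<\kappa'}$ with $|\kappa'|\le\kappa$, $x_0=a$, $\|x_\alpha\|\ge1$ and $\|x_\alpha\|\le2\operatorname{dist}(x_\alpha,\operatorname{span}\{x_\beta:\beta<\alpha\})$. By Lemma~\ref{lem:orth} with $t_j=\frac12$, for sums with at most $N$ terms
\begin{equation}\label{eq:MAorth}
\Big\|\sum\rho_\alpha x_\alpha\Big\|\ge2^{-N}\max|\rho_\alpha| .
\end{equation}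

\emph{The order.} Let $\mathbb K_0$ be the subfield generated by a countable dense subset of $\mathbb K$; it is countable and dense. For finite $B\subset\kappa'$ put $F_B=\operatorname{span}\{x_\alpha:\alpha\in B\}$. A condition is a function $h:B\to\mathbb K_0$ with $0\in B\subset\kappa'$ finite and $h(0)=1$, such that the functional on $F_B$ with $x_\alpha\mapsto h(\alpha)$, also written $h$, has norm less than $c$. Conditions are ordered by extension of functions. The function $0\mapsto1$ on $\{0\}$ is a condition, of norm $1$.

\emph{Density.} For $\alpha<\kappa'$ let $\mathcal D_\alpha$ be the set of conditions whose domain contains $\alpha$. Let $h$ be a condition with domain $B\not\ni\alpha$ and norm $\nu<c$. Put $x=x_\alpha$ and $s=\operatorname{dist}(x,F_B)$, which is positive by \eqref{eq:MAorth}, and let $\nu<c'<c$. Choose $d_0\in F_B$ with $\nu\|x-d_0\|\le c's$ and $\lambda\in\mathbb K_0$ with $|\lambda-h(d_0)|\le c's$. For $d\in F_B$, \eqref{eq:nested} gives $|\lambda-h(d)|\le\max\{c's,\nu\|x-d_0\|,\nu\|x-d\|\}\le c'\|x-d\|$. By \eqref{eq:step}, the extension $\alpha\mapsto\lambda$ has norm at most $c'$. So $\mathcal D_\alpha$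 is dense.

\emph{The order is ccc: thinning.} Suppose that there are uncountably many pairwise incompatible conditions. There are only countably many conditions with a given domain, so we may assume that the domains are distinct. Passing repeatedly to uncountable subfamilies, we obtain conditions $h_i$ with domains $B_i$, $i<\omega_1$, such that: all norms are at most some $c_1<c$; $B_i=\Delta\cup\Delta_i$, where the $\Delta_i$ are disjoint from $\Delta$ and from each other; $\Delta_i=\{\alpha^i_1,\dots,\alpha^i_n\}$ has a fixed size $n$, with $n\ge1$ as the domains are distinct; and $h=h_i|_\Delta$ and $\beta=(h_i(\alpha^i_l))_{l\le n}\in\mathbb K_0^n$ do not depend on $i$. The last step uses that $\mathbb K_0$ is countable. For $\tau\in\mathbb K^n$ write $\tau\cdot x^i=\sum_l\tau_lx_{\alpha^i_l}$ and $\tau\cdot\beta=\sum_l\tau_l\beta_l$. For $i\ne j$ the function $h_i\cup h_j$ induces the functional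
\[
z+\tau\cdot x^i+\tau'\cdot x^j\ \longmapsto\ h(z)+(\tau+\tau')\cdot\beta\qquad(z\in F_\Delta,\ \tau,\tau'\in\mathbb K^n).
\]
Fix $c_1<c_2<c$ and put $\vartheta=c_2/c_1>1$. Since $h_i\cup h_j$ is not a condition, this functional has norm at least $c>c_2$, so at some vector its absolute value exceeds $c_2$ times the norm. This strict inequality persists when the coordinates are approximated in $\mathbb K_0$; then the value lies in $\mathbb K_0^\times$, and we divide by it. So for all $i<j$ there is a triple $(z,\tau,\tau')$ with coordinates in $\mathbb K_0$ and
\begin{equation}\label{eq:witness}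
h(z)+(\tau+\tau')\cdot\beta=1,\qquad\|z+\tau\cdot x^i+\tau'\cdot x^j\|<1/c_2 .
\end{equation}
There are only countably many such triples.

\emph{The order is ccc: independent witnesses.} Construct uncountable sets $\omega_1=\Gamma_0\supset\Gamma_1\supset\dots$ as follows. Let $i_m=\min\Gamma_m$, and choose an uncountable $\Gamma_{m+1}\subset\Gamma_m\setminus\{i_m\}$ such that one triple $(z_m,\tau_m,\rho^{(m+1)})$ satisfies \eqref{eq:witness} for all pairs $(i_m,j)$ with $j\in\Gamma_{m+1}$. Subtracting two instances,
\begin{equation}\label{eq:diff}
\|\rho^{(m)}\cdot x^j-\rho^{(m)}\cdot x^{j'}\|<1/c_2\qquad(m\ge1,\ j,j'\in\Gamma_m).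
\end{equation}
For $j\ne j'$ this is a sum of at most $2n$ terms, so \eqref{eq:MAorth} bounds all coordinates of all $\rho^{(m)}$ by $R=4^n/c_2$. We claim that for every $m\ge0$
\begin{equation}\label{eq:notin}
\rho^{(m+1)}\ne\sum_{1\le i\le m}\mu_i\rho^{(i)}\qquad\text{whenever all }|\mu_i|\le\vartheta .
\end{equation}
Suppose that equality holds, and let $j\in\Gamma_{m+1}$. Both $j$ and $i_m$ lie in $\Gamma_m\subset\Gamma_i$ for $i\le m$, so \eqref{eq:diff} gives $\|\rho^{(m+1)}\cdot x^j-\rho^{(m+1)}\cdot x^{i_m}\|<\vartheta/c_2=1/c_1$. With \eqref{eq:witness}, the vector $w=z_m+(\tau_m+\rho^{(m+1)})\cdot x^{i_m}\in F_{B_{i_m}}$ has $\|w\|<1/c_1$, while $h_{i_m}(w)=h(z_m)+(\tau_m+\rho^{(m+1)})\cdot\beta=1$. This contradicts the bound $c_1$ on the norm of $h_{i_m}$.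

\emph{The order is ccc: volume.} A bounded sequence in $\mathbb K^n$ cannot satisfy \eqref{eq:notin}. The dimension of $\operatorname{span}(\rho^{(1)},\dots,\rho^{(m)})$ is constant for $m\ge m_0$, equal to some $\varrho$, and $\varrho\ge1$ because \eqref{eq:notin} for $m=0$ says $\rho^{(1)}\ne0$. For $m\ge m_0$ let $D_m$ be the largest absolute value of a $\varrho\times\varrho$ minor of the $n\times m$ matrix with columns $\rho^{(1)},\dots,\rho^{(m)}$. Then $0<D_m\le R^\varrho$. Let $e_1,\dots,e_\varrho$ be the columns of a minor realizing $D_m$. They are a basis of the span, so $\rho^{(m+1)}=\sum a_ie_i$, and $|a_i|>\vartheta$ for some $i$ by \eqref{eq:notin}. Replacing the column $e_i$ by $\rho^{(m+1)}$ multiplies the absolute value of the minor by $|a_i|$. Hence $D_{m+1}>\vartheta D_m$ for all $m\ge m_0$, which contradicts $D_m\le R^\varrho$. So the order is ccc.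

\emph{Conclusion.} By $\mathrm{MA}_\kappa$ there is a filter meeting all $\mathcal D_\alpha$. The union of its members is a function on $\kappa'$ and defines a linear $g$ on $F$ with $g(a)=1$. Each $y\in F$ lies in $F_B$ for the domain $B$ of one member of the filter, since finitely many members have a common extension in it; so $|g(y)|\le c\|y\|$. The last statement of the theorem follows because $c_{00}(\omega_1)$ has dimension $\aleph_1$.
\end{proof}

Under $\mathrm{MA}+\neg\mathrm{CH}$ the axiom $\mathrm{MA}_{\aleph_1}$ holds, so over every separable non-spherically complete field, for example $\mathbb C_p$, the space $c_0(\omega_1)$ has (HB) without being of countable type. Under CH the same space over $\mathbb C_p$ fails (HB) by Corollary~\ref{cor:c0}, since a separable field has size at most $\mathfrak c$. These statements depend on additional axioms; the negative answer to the question as posed is Theorem~\ref{thm:main}.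

\begin{thebibliography}{9}

\bibitem{intro}
\emph{An Introduction to Non-Archimedean Functional Analysis},
\texttt{https://repozytorium.amu.edu.pl/\allowbreak bitstreams/\allowbreak d567b250-d148-40a2-a319-dc3128af7564/\allowbreak download}

\end{thebibliography}
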